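# Connectivity in bridge-addable classes: forests are the extreme case

## 1. Bridge-addable classes, forests, flows and cores

All graphs are finite and simple, and $[n]=\{1,\dots,n\}$. For a graph $G$ and a set $X$ of vertices, $G[X]$ is the induced subgraph and $G-X$ is what remains after deleting $X$. We write $G+e$ and $G-e$ for adding or deleting an edge.

**Bridge-addable class.** Let $\mathcal G$ be a class of graphs and $\mathcal G_n$ the set of its members with vertex set $[n]$. The class is *bridge-addable* if, whenever $G\in\mathcal G$ and $u,v$ are vertices in different components of $G$, the graph $G+uv$ is also in $\mathcal G$. (One usually asks also that $\mathcal G$ be closed under isomorphism. We shall never use that.)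

*Examples.* The class of all graphs, the class $\mathcal F$ of forests, and the class of connected graphs (where the condition is empty) are bridge-addable. The class of graphs with maximum degree at most $1$ is not: on $[3]$ it contains the graph with the single edge $12$, but not the path obtained by adding $23$.

**Uniform random graph.** $R_n\in_u\mathcal G$ means that $R_n$ is uniform on $\mathcal G_n$, which is assumed non-empty.

*Example.* On $[3]$ there are $8$ graphs and $4$ of them are connected (three paths and the triangle), so for the class of all graphs $\mathbb P(R_3\text{ connected})=\frac12$.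

**Forests by level.** $\mathcal F_n$ is the set of forests on $[n]$. For $F\in\mathcal F_n$, $\kappa(F)$ is the number of components and $e(F)=n-\kappa(F)$ the number of edges. Put $\mathcal F_{n,k}=\{F\in\mathcal F_n:\kappa(F)=k\}$. So $\mathcal F_{n,1}$ is the set of trees, and Cayley's formula says $|\mathcal F_{n,1}|=n^{n-2}$.

*Examples.* For $n=3$ the levels $k=1,2,3$ have $3,3,1$ elements, so $|\mathcal F_3|=7$. For $n=4$ there are $16$ trees. There are $15$ two-component forests: $4\cdot 3=12$ with component sizes $3+1$ and $3$ with sizes $2+2$. There are $6$ forests with one edge and $1$ with none, so $|\mathcal F_4|=38$.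

**Cover relation, increasing function.** For forests, $F\lessdot F'$ means $F'=F+e$ where $e$ joins two different components of $F$. A function $u:\mathcal F_n\to[0,\infty)$ is *increasing* if $F\lessdot F'$ implies $u(F)\le u(F')$. A set $\mathcal A\subseteq\mathcal F_n$ is *increasing* if its indicator $\mathbf 1_{\mathcal A}$ is.

*Examples.* The function $e(F)$ is increasing, and so is $\mathbf 1[12\in E(F)]$. An increasing set $\mathcal A$ is the same thing as the $n$-vertex part of a bridge-addable class of forests.

**Stochastic domination.** A probability law $\mu$ on $\mathcal F_n$ *stochastically dominates* a law $\nu$ if $\sum_F\mu(F)u(F)\ge\sum_F\nu(F)u(F)$ for every increasing $u$.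

*Example.* Let $n=3$ and $u=\mathbf 1[12\in E(F)]$. The uniform tree gives $\frac23$. The uniform forest gives $\frac37$: the forests containing $12$ are $\{12\}$, $\{12,13\}$, $\{12,23\}$.

**Flow.** A *flow* from level $k$ to level $k-1$ is a function $q\ge0$ on pairs $F\lessdot F'$ with $F\in\mathcal F_{n,k}$. The *outflow* of $F$ is $\sum_{F'}q(F,F')$ and the *inflow* of $F'$ is $\sum_Fq(F,F')$. If $u$ is increasing, then
$$\sum_{F}\mathrm{out}(F)\,u(F)=\sum_{F\lessdot F'}q(F,F')u(F)\le\sum_{F\lessdot F'}q(F,F')u(F')=\sum_{F'}\mathrm{in}(F')\,u(F').\tag{1}$$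

*Example.* For $q\equiv1$ from $\mathcal F_{n,2}$ to $\mathcal F_{n,1}$, a forest with component sizes $s,s'$ has outflow $ss'$ (the number of edges that can be added), and each tree has inflow $n-1$ (the number of edges that can be deleted).

**Bridge, core.** A *bridge* is an edge whose deletion increases the number of components; equivalently, an edge on no cycle. The *core* of a graph $G$ on $[n]$ is the graph $H$ on $[n]$ obtained by deleting all bridges of $G$. The core has no bridges: an edge of $H$ is not a bridge of $G$, so it lies on a cycle of $G$; no edge of that cycle is a bridge, so the whole cycle survives in $H$.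

*Example.* On $[5]$ let $G$ have edges $12,13,23,34$. The only bridge is $34$, and the core is the triangle $123$ together with the isolated vertices $4$ and $5$. The core of a forest has no edges.

## 2. The inequality $\mathbb P(R_n\text{ connected})\ge\mathbb P(F_n\text{ connected})$

Adding a bridge can only help connectivity, so bridge-addable classes should have a good share of connected graphs. In the notes "Random graphs from minor-closed classes" (http://math.univ-lyon1.fr/~mitsche/Summerschool/NotesCN12-13.pdf) the following is posed as a conjecture: among all bridge-addable classes, forests are the worst. That is, if $\mathcal G$ is bridge-addable, $R_n\in_u\mathcal G$ and $F_n\in_u\mathcal F$, then $\mathbb P(R_n\text{ connected})\ge\mathbb P(F_n\text{ connected})$ for every $n\ge1$ with $\mathcal G_n\ne\emptyset$.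

For orientation, three known results. For every bridge-addable class, $\mathbb P(R_n\text{ connected})>1/e$. For forests, $|\mathcal F_n|\sim e^{1/2}n^{n-2}$, so $\mathbb P(F_n\text{ connected})\sim e^{-1/2}$. Chapuy and Perarnau proved $\mathbb P(R_n\text{ connected})\ge e^{-1/2+o(1)}$ for every bridge-addable class. None of these is used below, and no asymptotics enter.

**By hand, $n\le3$.** For $n=1$ both sides are $1$. For $n=2$, a non-empty $\mathcal G_2$ must contain the edge, so the left side is $\frac12$ or $1$, and the right side is $\frac12$.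

For $n=3$ the right side is $\frac37$. If $\mathcal G_3$ contains the empty graph, it contains all three one-edge graphs and all three paths; the triangle is optional, so we get $\frac37$ or $\frac48$. If it does not contain the empty graph, let $t$ be the number of one-edge graphs in it. For $t=0$ the probability is $1$. For $t=1$ at least two paths are forced, so it is at least $\frac23$. For $t=2$ all three paths are forced, so it is at least $\frac35$; for $t=3$ it is at least $\frac36$. The minimum is $\frac37$, attained only by $\mathcal G_3=\mathcal F_3$.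

Here is what will be proved.

**Theorem 1.** If $\mathcal G$ is bridge-addable and $\mathcal G_n\neq\emptyset$, then $\mathbb P(R_n\text{ connected})\ge\mathbb P(F_n\text{ connected})$. For $n\ge2$, equality holds if and only if $\mathcal G_n=\mathcal F_n$.

**Theorem 2.** Let $n\ge2$, $0<x\le n/2$, and let $u:\mathcal F_n\to[0,\infty)$ be increasing. Then
$$\frac1{|\mathcal F_{n,1}|}\sum_{T\in\mathcal F_{n,1}}u(T)\ \ge\ \frac{\sum_{F\in\mathcal F_n}x^{\kappa(F)}u(F)}{\sum_{F\in\mathcal F_n}x^{\kappa(F)}}.$$
That is, the uniform spanning tree of $K_n$ stochastically dominates the random forest with law proportional to $x^{\kappa(F)}$ (for $x=1$, the uniform forest). It also dominates the uniform forest with exactly $k$ components, for each $1\le k\le n/2+1$.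

**Theorem 3.** Let $n\ge2$, $\lambda\ge2/n$, and let $\omega\ge0$ be a weight on graphs on $[n]$, not identically $0$, with $\omega(G+uv)\ge\lambda\,\omega(G)$ whenever $u,v$ lie in different components of $G$. If $\mathbb P(R=G)\propto\omega(G)$, then
$$\mathbb P(R\text{ connected})\ \ge\ \frac{\lambda^{n-1}n^{n-2}}{\sum_{F\in\mathcal F_n}\lambda^{e(F)}}.$$
Equality holds for $\omega(G)=\lambda^{e(G)}\mathbf 1[G\text{ is a forest}]$, so the bound is sharp.

Theorem 2 with $x=1$ settles the conjecture when $\mathcal G$ consists of forests. If $\mathcal A=\mathcal G_n\subseteq\mathcal F_n$ is increasing and $u=\mathbf 1_{\mathcal A}$, it says $|\mathcal A\cap\mathcal F_{n,1}|/|\mathcal F_{n,1}|\ge|\mathcal A|/|\mathcal F_n|$, which rearranges to the desired inequality. So the heart of the matter is Theorem 2; the passage from graphs to forests comes at the end.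

## 3. The unit flow gives $1/e$ and no more

Let $\mathcal A\subseteq\mathcal F_n$ be increasing and non-empty, $\mathcal A_k=\mathcal A\cap\mathcal F_{n,k}$. The first thing to try is double counting, i.e. (1) with $q\equiv1$.

A forest with $k\ge 2$ components of sizes $c_1,\dots,c_k$ has $\sum_{i<j}c_ic_j$ covers. Since $c_ic_j\ge c_i+c_j-1$, this is at least $(k-1)n-\binom k2=(k-1)(n-\frac k2)\ge(k-1)(n-k+1)$. A forest in $\mathcal F_{n,k-1}$ has $n-k+1$ edges. Hence $(k-1)|\mathcal A_k|\le|\mathcal A_{k-1}|$, so $|\mathcal A_k|\le|\mathcal A_1|/(k-1)!$ and $|\mathcal A|<e\,|\mathcal A_1|$. This is the bound $1/e$.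

Where is the loss? Already from level $2$ to level $1$. What we want there is $|\mathcal A_2|/|\mathcal F_{n,2}|\le|\mathcal A_1|/|\mathcal F_{n,1}|$. For $n=4$ this reads $|\mathcal A_2|\le\frac{15}{16}|\mathcal A_1|$. If $\mathcal A_2$ has $p$ forests of type $3+1$ and $p'$ of type $2+2$, the unit flow yields exactly $3p+4p'\le3|\mathcal A_1|$. The numbers $p=12$, $p'=0$, $|\mathcal A_1|=12$ satisfy this, but violate the wanted inequality. The trouble is that the outflow $ss'$ is not constant on the level.

By (1), a flow with constant outflow *and* constant inflow would do. The outflow of a flow treating the two components alike should be a symmetric quadratic in $s,s'$, where $h=s+s'$ is fixed, so we look at combinations of $ss'$ and $h^2$. Note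
$$h^2=3\,ss'+\big(s^2+s'^2-ss'\big).$$
So it is enough to find a second flow from two-component forests to trees, with outflow $s^2+s'^2-ss'$ and constant inflow.

*Check for $h=4$.* Look for such a flow that depends only on isomorphism types. The outflow should be $9+1-3=7$ for type $3+1$ and $4+4-4=4$ for type $2+2$. The total outflow is $12\cdot7+3\cdot4=96$, so the inflow must be $96/16=6$. Type $2+2$ has four covers, all paths, so each carries $1$. A star covers three forests of type $3+1$, so each such pair carries $2$. A forest of type $3+1$ (a three-vertex path and an isolated vertex) is covered by one star and two paths, so its pairs with paths carry $\frac52$ each. A path then receives $\frac52+\frac52+1=6$, as required. Adding three times the unit flow gives outflow $9+7=12+4=16$ and inflow $9+6=15$, and (1) becomes $16|\mathcal A_2|\le15|\mathcal A_1|$, exactly what was wanted.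

For $h=4$ symmetry determined everything. For larger $h$ there are many tree types, and we need a construction. Observe
$$s^2+s'^2-ss'=\frac{s\cdot s^2+s'\cdot s'^2}{s+s'},$$
the average over a uniformly chosen vertex $r$ of the squared size of the component containing $r$. So we shall fix a root $r$ and look for a *rooted* flow in which a forest sends out the square of the size of the root's component and every tree receives the same amount.

*Check for $h=3$.* Let the vertices be $r,1,2$. The forest $F_0$ with the edge $12$ should send $1$; the forests $F_1$ with the edge $r1$ and $F_2$ with the edge $r2$ should send $4$ each. The total is $9$, so each of the three trees should receive $3$. Let $F_0$ send $\frac12$ to each of the paths $r12$ and $r21$, and let $F_i$ send $\frac32$ to the star at $r$ and $\frac52$ to the path starting with $ri$. Each tree then receives $3$.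

## 4. Giving the root a weight $\alpha$

**Setting.** Let $V$ be a finite set with $|V|=N\ge1$ and $r\notin V$ a root. For a forest on $V\cup\{r\}$, $d(\cdot)$ is the degree of $r$. For a two-component forest $F$ on $V\cup\{r\}$, let $B\ni r$ and $S$ be its components and $s=|S|$, so $1\le s\le N$ and $|B|=N+1-s$. A *branch* of a tree containing $r$ is the vertex set $J$ of a component left after deleting $r$; its root $\rho_J$ is the unique neighbor of $r$ in $J$. A branch of $F$ means a branch of $B$. So $r$ has degree $d$ exactly when there are $d$ branches.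

*Example.* In the path $r12$ there is one branch $\{1,2\}$ with root $1$; in the star at $r$ with leaves $1,2$ there are two branches $\{1\}$, $\{2\}$.

**Why a parameter.** It is natural to build the flow by induction, branch by branch, each tree dividing its inflow equally among its branches. Each branch of $T$ then has share $1/d(T)$ and each branch of $F$ has share $1/d(F)$. When $T=F+e$ with $e$ at the root, $d(T)=d(F)+1$ and the shares do not match. The remedy is to let the root count as $\alpha$ of a vertex and to weight by $\alpha^{d}$. On the tree side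
$$\alpha^d c=\int_0^\alpha d\,t^{d-1}c\,dt ,$$
which is one term $\int t^{d-1}c\,dt$ for each of the $d$ branches. On the forest side the product rule gives
$$\frac{d}{dt}\big[t^dP_t\big]=t^dP_t'+d\,t^{d-1}P_t ,$$
which is one term $t^{d-1}P_t$ for each of the $d$ branches, and a term $t^dP_t'$ that can pay for joining $S$ to the root. The powers of $t$ now match: joining to the root gives a tree $T$ with $d(T)-1=d$.

Each share $t^{d-1}P_t$ belonging to a branch $J$ is split into two smaller problems. If $S$ is joined to $J$, look only inside $J\cup S$, with root $\rho_J$ and root weight $1$. If $S$ is joined elsewhere, delete $J$ and look at the rest, with root $r$ and root weight $t$. For the split to come out right we need a family with two parameters $A,E$. Put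
$$c_N(\alpha;A,E)=\tfrac12A\,N(N+2\alpha-1)+EN\qquad(N\ge 1),\qquad c_0=0 ;$$
the formula also gives $0$ at $N=0$.

**Lemma 1.** For $0<\alpha\le1$ and $A,E\ge0$ there are numbers $q(F,T)\ge0$, for all $F\lessdot T$ with $F$ a two-component forest and $T$ a tree on $V\cup\{r\}$, such that
$$\sum_Tq(F,T)=\alpha^{d(F)}\big[A(N+\alpha-s)^2+E\,s(N+\alpha-s)\big],\tag{2}$$
$$\sum_Fq(F,T)=\alpha^{d(T)}\,c_N(\alpha;A,E).\tag{3}$$
Moreover $q=q^{A,E}_{V,r,\alpha}=A\,q^1_{V,r,\alpha}+E\,q^0_{V,r,\alpha}$, where $q^0,q^1\ge0$ do not depend on $A,E$ and are (Borel) measurable in $\alpha$.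

For $\alpha=1$, $A=1$, $E=0$ this is the rooted flow we wanted: $N+1-s=|B|$, and each tree receives $\frac12N(N+1)$ (for $N=2$, the $3$ found above).

*Example, $N=1$.* The only $F$ has two isolated vertices ($d=0$, $s=1$), and the only $T$ is one edge ($d=1$). For $A=1,E=0$, (2) asks for $\alpha^2$, and (3) asks for $\alpha\cdot\frac12\cdot1\cdot2\alpha=\alpha^2$. They agree.

**The part $q^0$.** This step is for the $E$-terms. Put $q^0(F,T)=\alpha^{d(T)}$. From $F$ there are $s(N-s)$ edges from $S$ to $B\setminus\{r\}$, with $d(T)=d(F)$, and $s$ edges from $S$ to $r$, with $d(T)=d(F)+1$. The outflow is $\alpha^{d(F)}\big[s(N-s)+s\alpha\big]=\alpha^{d(F)}s(N+\alpha-s)$, which is (2) for $A=0,E=1$. A tree $T$ has $N$ edges and receives $N\alpha^{d(T)}$, which is (3) for $A=0,E=1$. Clearly $q^0$ is measurable in $\alpha$.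

It remains to build $q^1\ge0$, satisfying (2) and (3) for $A=1$, $E=0$. By linearity this gives the lemma.

## 5. Four identities that balance the construction

Fix $N\ge 1$ and $\alpha\in(0,1]$. For $t\in(0,\alpha]$ put $\nu=N+t$ and
$$A_t=\frac{(N+\alpha)^2}{(N+t)^2},\qquad E_t=\int_t^\alpha\frac{(1-z)A_z}{N+z}\,dz,$$
$$P_t(s)=A_t(\nu-s)^2+E_t\,s(\nu-s),\qquad g_t(s)=\frac{(1+t)A_t\,s(\nu-s)}{\nu}+E_t\,s .$$
At $t=\alpha$ we have $A_\alpha=1$, $E_\alpha=0$, so $P_\alpha(s)=(N+\alpha-s)^2$ is the target in (2). For integers $1\le m\le N$ and $1\le j\le N$ put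
$$A^{\rm in}_t(m)=A_t\Big(3-\frac{2m}\nu\Big),\qquad E^{\rm in}_t(m)=E_t+(1+t)\Big(1-\frac m\nu\Big)A_t,$$
$$A^{\rm out}_t(j)=A_t\Big(1+\frac{2j}\nu\Big),\qquad E^{\rm out}_t(j)=E_t+(1-t)\frac j\nu A_t .$$
The "in" parameters will be used inside $J\cup S$, the "out" parameters after deleting $J$. All these quantities are $\ge0$, because $t\le\alpha\le1$ and $m\le N<\nu$; also $g_t(s)\ge0$ since $s\le N<\nu$.

**Identity (4): the derivative of $P_t$.** This is what the product rule needs:
$$\frac{d}{dt}P_t(s)=g_t(s).\tag{4}$$
We have $A_t'=-2A_t/\nu$ and $E_t'=-(1-t)A_t/\nu$. Put $b=\nu-s$, so $b'=1$. Then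
$$P_t'=-\frac{2A_tb^2}\nu+2A_tb-\frac{(1-t)A_tsb}\nu+E_ts .$$
The first two terms are $2A_tb\cdot\frac{\nu-b}{\nu}=\frac{2A_tbs}\nu$, so $P_t'=\frac{(2-(1-t))A_tsb}{\nu}+E_ts=g_t(s)$.

**Identity (5): splitting a forest's share between "in" and "out".** For $j,s\ge1$ with $j+s\le N$ and $w=\nu-j-s$,
$$P_t(s)=\big[A^{\rm in}_t(j+s)j^2+E^{\rm in}_t(j+s)sj\big]+\big[A^{\rm out}_t(j)w^2+E^{\rm out}_t(j)sw\big].\tag{5}$$
The $E_t$-terms on the right are $E_t(sj+sw)=E_ts(\nu-s)$, as on the left. For the $A_t$-terms, $\nu=j+s+w$ gives $3-\frac{2(j+s)}\nu=\frac{\nu+2w}\nu$ and $1-\frac{j+s}\nu=\frac w\nu$, so the coefficient of $A_t$ on the right is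
$$\frac1\nu\big[(\nu+2w)j^2+(1+t)wsj+(\nu+2j)w^2+(1-t)jsw\big]=\frac1\nu\big[\nu(j^2+w^2)+2jw(j+w)+2jws\big].$$
Since $j+w+s=\nu$, this is $j^2+w^2+2jw=(j+w)^2=(\nu-s)^2$.

**Identity (6): adding up one branch of a tree.** For $1\le m\le N$,
$$\frac1mg_t(m)+c_{m-1}\big(1;A^{\rm in}_t(m),E^{\rm in}_t(m)\big)+c_{N-m}\big(t;A^{\rm out}_t(m),E^{\rm out}_t(m)\big)=c_N(t;A_t,E_t).\tag{6}$$
The coefficient of $E_t$ on the left is $1+(m-1)+(N-m)=N$, as on the right. For $A_t$ put $\xi=m/\nu$ and $\zeta=1-\xi$. Then $m=\xi\nu$, $N-m=\zeta\nu-t$, and $3-2\xi=1+2\zeta$. The three terms contribute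
- $\frac1mg_t(m)$: $(1+t)\zeta$;
- $c_{m-1}$: $\frac12(1+2\zeta)(m-1)m+(1+t)\zeta(m-1)$;
- $c_{N-m}$: $\frac12(1+2\xi)(N-m)(N-m+2t-1)+(1-t)\xi(N-m)$.

Since $(1+t)\zeta+(1+t)\zeta(m-1)=(1+t)\zeta\xi\nu$, the coefficient of $A_t$ is
$$(1+t)\zeta\xi\nu+\tfrac12(1+2\zeta)(\xi^2\nu^2-\xi\nu)+\tfrac12(1+2\xi)(\zeta\nu-t)(\zeta\nu+t-1)+(1-t)\xi(\zeta\nu-t),$$
where $(\zeta\nu-t)(\zeta\nu+t-1)=\zeta^2\nu^2-\zeta\nu-t(t-1)$. Collect powers of $\nu$, using $\xi+\zeta=1$.
- $\nu^2$: $\frac12\big[\xi^2+\zeta^2+2\xi\zeta(\xi+\zeta)\big]=\frac12(\xi+\zeta)^2=\frac12$.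
- $\nu^1$: $(1+t)\xi\zeta-\frac\xi2-\xi\zeta-\frac\zeta2-\xi\zeta+(1-t)\xi\zeta=-\frac12$.
- $\nu^0$: $-\frac12(1+2\xi)t(t-1)-(1-t)\xi t=-\frac12t(t-1)-\xi t(t-1)+\xi t(t-1)=-\frac12t(t-1)$.

The sum is $\frac12[\nu^2-\nu-t(t-1)]=\frac12(\nu-t)(\nu+t-1)=\frac12N(N+2t-1)$, the coefficient of $A_t$ in $c_N(t;A_t,E_t)$.

**Identity (7): the branch total does not depend on $t$.** This lets us pull it out of the integral:
$$c_N(t;A_t,E_t)=c_N(\alpha;1,0)\qquad(0<t\le\alpha).\tag{7}$$
The derivative in $t$ of $\frac12A_tN(N+2t-1)+E_tN$ is
$$-\frac{A_tN(N+2t-1)}\nu+A_tN-\frac{(1-t)A_tN}\nu=\frac{NA_t}\nu\big[-(N+2t-1)+(N+t)-(1-t)\big]=0,$$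
and at $t=\alpha$ the value is $c_N(\alpha;1,0)$.

## 6. Construction of $q^1$ and proof of Lemma 1

We use induction on $N$: the lemma is assumed for all smaller non-empty vertex sets, all roots and all parameters. For $N=1$ nothing is assumed, and we shall see that nothing is needed.

**Step 1: the two ways to attach $S$.** This step fixes the combinatorics. Let $T=F+e$.
- Case (a): $e$ is incident with $r$. Then $S$ is a branch of $T$, the other branches of $T$ are the branches of $F$, and $d(T)=d(F)+1$.
- Case (b): $e$ joins $S$ to a branch $J_0$ of $F$. Then $J^*=J_0\cup S$ is a branch of $T$ with root $\rho=\rho_{J_0}$, the other branches are unchanged, and $d(T)=d(F)\ge1$.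

Call a branch $J$ of $F$ *common* if it contains no endpoint of $e$; then $J$ is also a branch of $T$.

**Step 2: definition.** This step turns the product-rule plan into a formula. Put
$$q^1(F,T)=\mathbf 1_{(a)}\frac1s\int_0^\alpha g_t(s)\,t^{d(F)}\,dt+\mathbf 1_{(b)}\int_0^\alpha t^{d(T)-1}\,q^{A^{\rm in}_t(|J^*|),\,E^{\rm in}_t(|J^*|)}_{J^*\setminus\rho,\ \rho,\ 1}\big(F[J^*],T[J^*]\big)\,dt$$
$$\qquad\qquad+\sum_{J\text{ common}}\int_0^\alpha q^{A^{\rm out}_t(|J|),\,E^{\rm out}_t(|J|)}_{V\setminus J,\ r,\ t}\big(F-J,T-J\big)\,dt .$$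
Call these the first, second and third terms.

**Step 3: the definition makes sense.** In case (b), $F[J^*]$ is a two-component forest on $J^*$ with components $J_0\ni\rho$ and $S$, and $T[J^*]$ is a tree covering it. For a common branch $J$, $F-J$ is a two-component forest on $(V\setminus J)\cup\{r\}$ with components $B-J\ni r$ and $S$, and $T-J$ is a tree covering it. The sets $J^*\setminus\rho$ and $V\setminus J$ both contain $S$, so they are non-empty. They have fewer than $N$ elements, since $J^*\subseteq V$ and $J\ne\emptyset$. So the induction hypothesis applies. For $N=1$ we have $B=\{r\}$, there are no branches of $F$, and only the first term occurs.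

All terms are $\ge0$. On $0<t\le\alpha\le1$ the quantities $A_t,E_t,g_t$ and the in/out parameters are continuous and bounded in $(t,\alpha)$, since $N\ge1$ keeps denominators away from $0$. The exponents $d(F)$ and $d(T)-1$ are $\ge0$. By (2) for the smaller sets, each value of $q^0$ or $q^1$ there is at most its row sum, which is bounded. By the induction hypothesis $q^0_{V\setminus J,r,t}$ and $q^1_{V\setminus J,r,t}$ are measurable in $t$. So the integrands are non-negative, bounded and jointly measurable in $(t,\alpha)$; the integrals are finite, and by Tonelli's theorem they are measurable in $\alpha$.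

**Step 4: check of (2).** Here we verify the outflow. Fix $F$, write $d=d(F)$, and sum over all $T=F+e$.
- *First terms.* There are $s$ edges from $S$ to $r$, so they sum to $\int_0^\alpha g_t(s)t^d\,dt$.
- *Second terms, for a given branch $J_0$ of $F$, $|J_0|=j$.* As $e$ runs over the edges between $S$ and $J_0$, $T[J^*]$ runs over all trees covering $F[J^*]$, and $d(T)=d$. By (2) for $(J^*\setminus\rho,\rho,1)$, where "$N+\alpha-s$" is $(j+s-1)+1-s=j$, they sum to $\int_0^\alpha t^{d-1}\big[A^{\rm in}_t(j+s)j^2+E^{\rm in}_t(j+s)sj\big]dt$.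
- *Third terms, for the same branch $J=J_0$.* As $e$ runs over the edges between $S$ and $B-J_0$, $T-J_0$ runs over all trees covering $F-J_0$. By (2) for $(V\setminus J_0,r,t)$, where "$N+\alpha-s$" is $(N-j)+t-s=\nu-j-s=w$ and $d(F-J_0)=d-1$, they sum to $\int_0^\alpha t^{d-1}\big[A^{\rm out}_t(j)w^2+E^{\rm out}_t(j)sw\big]dt$.

Since $J_0\cup S\subseteq V$, we have $j+s\le N$ and (5) applies: the second and third terms of each branch add to $\int_0^\alpha t^{d-1}P_t(s)\,dt$. There are $d$ branches. With (4) the outflow is
$$\int_0^\alpha\big[t^dP_t'(s)+d\,t^{d-1}P_t(s)\big]dt=\alpha^dP_\alpha(s)-\lim_{t\to0}t^dP_t(s)=\alpha^d(N+\alpha-s)^2-\lim_{t\to0}t^dP_t(s).$$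
The limit is $0$. For $d\ge1$ this holds because $P_t(s)$ is bounded. For $d=0$ we have $B=\{r\}$, so $s=N$ and $P_t(N)=A_tt^2+E_tNt\to0$. This is (2) for $A=1,E=0$.

**Step 5: check of (3).** Here we verify the inflow. Fix $T$, write $d=d(T)\ge1$, and sum over all $F=T-e$. We sort the contributions by the branches of $T$. For a branch $J$ of $T$ with $|J|=m$ collect:
- *$e=r\rho_J$, first term.* Then $S=J$ and $d(F)=d-1$, and we get $\frac1m\int_0^\alpha g_t(m)t^{d-1}\,dt$.
- *$e$ inside $J$, second term.* Then $J$ splits into $J_0\ni\rho_J$ and $S$, and $J^*=J$. As $e$ runs over the $m-1$ edges of $T[J]$, (3) for $(J\setminus\rho_J,\rho_J,1)$ gives $\int_0^\alpha t^{d-1}c_{m-1}\big(1;A^{\rm in}_t(m),E^{\rm in}_t(m)\big)dt$. For $m=1$ there is no such $e$, and $c_0=0$.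
- *$e$ in $T-J$, third term for $J$.* The pairs ($F=T-e$, common branch equal to $J$) are exactly those where $e$ has no endpoint in $J$, i.e. $e\in E(T-J)$. By (3) for $(V\setminus J,r,t)$ with $d(T-J)=d-1$, we get $\int_0^\alpha t^{d-1}c_{N-m}\big(t;A^{\rm out}_t(m),E^{\rm out}_t(m)\big)dt$. For $m=N$ there is no such $e$, and $c_0=0$.

Every term of every $q^1(T-e,T)$ has been collected exactly once: the first term belongs to the branch $S$, the second to $J^*$, and each third term to its $J$. By (6) and (7) the contributions of one branch add to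
$$c_N(\alpha;1,0)\int_0^\alpha t^{d-1}\,dt=c_N(\alpha;1,0)\,\frac{\alpha^d}d .$$
The $d$ branches together give $\alpha^dc_N(\alpha;1,0)$, which is (3) for $A=1$, $E=0$. $\square$

## 7. Averaging over the root

We now remove the root and obtain the second flow of Section 3, together with its combinations with the unit flow.

**Lemma 2.** Let $|X|=h\ge2$ and $a,b\ge0$. There are numbers $q(F,T)\ge a$, for all $F\lessdot T$ with $F$ a two-component forest on $X$ (component sizes $s,s'$) and $T$ a tree on $X$, with
$$\sum_Tq(F,T)=a\,ss'+b\,(s^2+s'^2-ss'),\qquad\sum_Fq(F,T)=(h-1)\Big(a+\frac{bh}2\Big).$$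

*Proof.* For $(a,b)=(1,0)$ take $q\equiv1$: there are $ss'$ edges to add and $h-1$ edges to delete.

For $(a,b)=(0,1)$, apply Lemma 1 for each $r\in X$ to $V=X\setminus\{r\}$, $N=h-1$, with $\alpha=1$, $A=1/h$, $E=0$, and add the flows over $r$. In (2), $N+1-|S|$ is the size of the component containing $r$. It equals $s$ for $s$ choices of $r$ and $s'$ for $s'$ choices. So $F$ sends $\frac1h(s^3+s'^3)=s^2-ss'+s'^2$. In (3), each $r$ gives $c_{h-1}(1;\frac1h,0)=\frac1h\cdot\frac{(h-1)h}2$, so $T$ receives $h\cdot\frac{h-1}{2}$.

In general take $a$ times the first flow plus $b$ times the second. Since the second is non-negative, $q\ge a$. $\square$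

*Example.* With $a=3,b=1$ the outflow is $h^2$ and the inflow is $(h-1)(h+6)/2$, both constant. For $X=[n]$, comparing totals gives $n^2|\mathcal F_{n,2}|=n^{n-2}(n-1)(n+6)/2$. For $n=4$ this says $16\cdot15=16\cdot3\cdot10/2$.

## 8. Carrying the sum of squares down the levels

For $F\in\mathcal F_n$ let $p_2(F)=\sum_C|C|^2$ over the components $C$. To move from level $k$ to level $k-1$, apply Lemma 2 to the union of each pair of components. The first try is to make the outflow constant on level $k$. Using the same $(a,b)$ for all pairs, the outflow is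
$$\sum_{\text{pairs}}\big[b(c^2+c'^2)+(a-b)cc'\big]=b(k-1)p_2(F)+(a-b)\frac{n^2-p_2(F)}2 ,$$
which is constant when $b(k-1)=\frac{a-b}2$. But the inflow of $F'\in\mathcal F_{n,k-1}$ is $\sum_c(c-1)(a+\frac{bc}2)$, and it contains $\frac b2p_2(F')$. For $k-1\ge2$ this is in general not constant, so the next step does not start from a constant.

The way out is that both expressions are affine functions of $p_2$. So we do not insist on constants, and carry densities of the form $m+\ell p_2$ from level to level. At level $1$ everything is constant anyway, since $p_2=n^2$ for trees.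

**Step 1: the recursion.** This step chooses the coefficients. Let $n\ge2$ and $0<x\le n/2$. Put $m_n=1$, $\ell_n=0$, and for $k=n,n-1,\dots,2$
$$y_k=\frac{2m_k}{n^2},\qquad b_k=\frac{\ell_k+m_k/n^2}{k-1},\qquad a_k=b_k+y_k,\qquad\ell_{k-1}=\frac{xb_k}2,$$
$$m_{k-1}=1+x\Big[a_k(n-k+1)-\frac{b_kn}2\Big]=1+x\Big[y_k(n-k+1)+b_k\Big(\frac n2-k+1\Big)\Big].\tag{8}$$

**Step 2: signs.** Lemma 2 needs $a_k,b_k\ge0$, so we show: $m_k>0$ and $\ell_k\ge0$ for $1\le k\le n$. Consequently $b_k\ge0$ and $a_k>0$ for $2\le k\le n$ (as $y_k>0$).

The danger is the factor $\frac n2-k+1$ in (8), which is negative for large $k$. First we prove, for $n/2<k\le n$, that $0<m_k\le2$ and $0\le\ell_k\le2/n^2$. This is true for $k=n$. Suppose it is true for $k$, and $k-1>n/2$. Then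
$$0\le b_k\le\frac{4/n^2}{k-1}\le\frac8{n^3},\qquad0\le\ell_{k-1}=\frac{xb_k}2\le\frac n4\cdot\frac8{n^3}=\frac2{n^2}.$$
In (8) the term with $b_k$ is $\le0$, and $n-k+1\le n/2$, $y_k\le4/n^2$, so $m_{k-1}\le1+x\cdot\frac4{n^2}\cdot\frac n2\le2$. For the lower bound,
$$b_k\Big(k-1-\frac n2\Big)\le b_k(k-1)=\ell_k+\frac{m_k}{n^2}\le\ell_k+y_k(n-k+1),$$
because $y_k=2m_k/n^2$ and $n-k+1\ge1$. Inserting this in (8) gives $m_{k-1}\ge1-x\ell_k\ge1-\frac n2\cdot\frac2{n^2}=1-\frac1n>0$.

Finally, suppose $k-1\le n/2$ and $m_k,\ell_k\ge0$. Then $y_k,b_k\ge0$ and $\frac n2-k+1\ge0$, so both terms in the last bracket of (8) are non-negative, whence $m_{k-1}\ge1$ and $\ell_{k-1}\ge0$. This continues down to level $1$.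

**Step 3: the flow.** For $F\in\mathcal F_{n,k}$ put
$$X_k(F)=x^{k-1}\big(m_k+\ell_kp_2(F)\big).$$
For $k\ge2$ and $F\lessdot F'=F+e$, $F\in\mathcal F_{n,k}$, where $e$ joins the components $C,C'$ of $F$, put
$$q_k(F,F')=x^{k-1}\,q\big(F[C\cup C'],F'[C\cup C']\big),$$
with $q$ from Lemma 2 for $X=C\cup C'$ and $(a,b)=(a_k,b_k)$. By Lemma 2, $q_k(F,F')\ge x^{k-1}a_k>0$.

**Step 4: outflow.** We check that $F\in\mathcal F_{n,k}$ sends out exactly $X_k(F)$. For a pair of components of sizes $c,c'$, the edges between them carry in total $x^{k-1}\big[a_kcc'+b_k(c^2+c'^2-cc')\big]=x^{k-1}\big[b_k(c^2+c'^2)+y_kcc'\big]$. Each component lies in $k-1$ pairs, so $\sum_{\text{pairs}}(c^2+c'^2)=(k-1)p_2$, and $\sum_{\text{pairs}}cc'=(n^2-p_2)/2$. Hence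
$$\sum_{F'}q_k(F,F')=x^{k-1}\Big[b_k(k-1)p_2+y_k\frac{n^2-p_2}2\Big]=x^{k-1}\Big[\Big(\ell_k+\frac{m_k}{n^2}\Big)p_2+m_k-\frac{m_k}{n^2}p_2\Big]=X_k(F).$$

**Step 5: inflow.** We check that $F'\in\mathcal F_{n,k-1}$ receives $X_{k-1}(F')-x^{k-2}$. The edges inside a component of $F'$ of size $c$ bring in $x^{k-1}(c-1)(a_k+\frac{b_kc}2)$: by Lemma 2 if $c\ge2$, and trivially if $c=1$. Now $(c-1)(a_k+\frac{b_kc}2)=\frac{b_k}2c^2+(a_k-\frac{b_k}2)c-a_k$, and there are $k-1$ components with sizes adding to $n$. So
$$\sum_Fq_k(F,F')=x^{k-1}\Big[\frac{b_k}2p_2(F')+\Big(a_k-\frac{b_k}2\Big)n-a_k(k-1)\Big]=x^{k-2}\big[\ell_{k-1}p_2(F')+m_{k-1}-1\big]=X_{k-1}(F')-x^{k-2},$$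
using $\ell_{k-1}=xb_k/2$ and the first form of (8).

**Step 6: summation over the levels.** For increasing $u$, (1) gives, for $k=n,\dots,2$,
$$\sum_{F\in\mathcal F_{n,k}}X_k(F)u(F)\le\sum_{F'\in\mathcal F_{n,k-1}}\big(X_{k-1}(F')-x^{k-2}\big)u(F').\tag{9}$$
The missing $x^{k-2}$ is the fresh supply of level $k-1$ itself. On $\mathcal F_{n,n}$ we have $X_n=x^{n-1}$. Adding (9) over $k=n,\dots,2$, the sums with $X_{n-1},\dots,X_2$ cancel, and
$$\sum_{T\in\mathcal F_{n,1}}X_1(T)u(T)\ \ge\ \sum_{F\in\mathcal F_n}x^{\kappa(F)-1}u(F),\tag{10}$$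
with equality for $u\equiv1$. On trees $p_2=n^2$, so $X_1$ is a constant. By the case $u\equiv1$ this constant is $\sum_Fx^{\kappa(F)-1}/|\mathcal F_{n,1}|$. Dividing (10) by $\sum_Fx^{\kappa(F)-1}$ gives the inequality of Theorem 2.

*Check for $n=3$, $x=1$.* From $m_3=1,\ell_3=0$: $y_3=\frac29$, $b_3=\frac1{18}$, $\ell_2=\frac1{36}$, $m_2=1+\frac29-\frac1{36}=\frac{43}{36}$. On level $2$, $p_2=5$ and $X_2=\frac{48}{36}=\frac43$: supply $1$ plus $\frac13$ from the empty forest. Next $y_2=\frac{43}{162}$, $b_2=\frac{13}{81}$, $\ell_1=\frac{13}{162}$, $m_1=1+\frac{43}{81}+\frac{13}{162}=\frac{29}{18}$, and $X_1=\frac{29}{18}+9\cdot\frac{13}{162}=\frac{42}{18}=\frac73=|\mathcal F_3|/|\mathcal F_{3,1}|$.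

**Step 7: a fixed number $k_0\le n/2+1$ of components.** This step proves the last statement of Theorem 2. For $k_0=1$ there is nothing to prove. Otherwise take $x=1$, start at level $k_0$ (note $k_0\le n$, as $n\ge2$) with $m_{k_0}=1$, $\ell_{k_0}=0$, keep the formulas for $y_k,b_k,a_k$, and use for $k\le k_0$ the recursion without supply:
$$m_{k-1}=y_k(n-k+1)+b_k\Big(\frac n2-k+1\Big),\qquad\ell_{k-1}=\frac{b_k}2 .$$
Since $k\le k_0\le\frac n2+1$, all factors are non-negative, so all $m_k,\ell_k,a_k,b_k$ are $\ge0$ and Lemma 2 applies. Step 4 is unchanged. In Step 5 the inflow at level $k-1$ is now exactly $X_{k-1}$. Hence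
$$\sum_{F\in\mathcal F_{n,k_0}}u(F)=\sum_{F\in\mathcal F_{n,k_0}}X_{k_0}(F)u(F)\le\dots\le\sum_{T\in\mathcal F_{n,1}}X_1(T)u(T),$$
with equality for $u\equiv1$. So the constant $X_1$ is $|\mathcal F_{n,k_0}|/|\mathcal F_{n,1}|$, and dividing by $|\mathcal F_{n,k_0}|$ gives the domination. This completes the proof of Theorem 2. $\square$

**Step 8: equality in (10).** This is for the equality case of Theorem 1. Let $x=1$ and $u=\mathbf 1_{\mathcal A}$, where $\mathcal A\ne\emptyset$ is increasing, and suppose equality holds in (10). Then equality holds in (9) for every $k$, that is, $\sum q_k(F,F')\big(u(F')-u(F)\big)=0$ with all summands $\ge0$. As all $q_k(F,F')>0$, we get $u(F)=u(F')$ whenever $F\lessdot F'$. Take a forest in $\mathcal A$ and delete its edges one at a time: the edgeless forest is in $\mathcal A$. Now add edges one at a time: every forest is in $\mathcal A$. So $\mathcal A=\mathcal F_n$.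

## 9. Cores: from graphs to forests

A bridge-addable class may contain graphs with cycles. Adding an edge between two components creates a bridge and does not change the core, so we sort graphs by their core. For each core we must recognize an increasing function on $\mathcal F_n$.

For each bridgeless graph $H$ on $[n]$ fix a spanning tree of every component of $H$, and let $S_H$ be the union of these trees. It is a forest on $[n]$ whose components have the same vertex sets as those of $H$.

**Lemma 3.** For each bridgeless $H$, the map $G=H\cup D\mapsto F=S_H\cup D$, where $D$ is the set of bridges of $G$, is a bijection from the graphs on $[n]$ with core $H$ to the forests $F\in\mathcal F_n$ with $F\supseteq S_H$. Its inverse is $F\mapsto H\cup(F\setminus S_H)$. Corresponding $G$ and $F$ have the same component vertex sets; in particular $G$ is connected if and only if $F$ is a tree. If $uv$ joins different components of $G$, then $G+uv$ has core $H$ and corresponds to $F+uv$.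

*Example.* For $G$ with edges $12,13,23,34$ on $[5]$, choose $S_H=\{12,13\}$; then $F=\{12,13,34\}$. Adding $45$ to $G$ corresponds to adding $45$ to $F$.

*Proof.* *From $G$ to $F$.* Let $G$ have core $H$ and bridge set $D$, so $D\cap E(H)=\emptyset$. A cycle in $S_H\cup D$ would use an edge of $D$, since $S_H$ is acyclic. It would also be a cycle of $G$, so that edge would not be a bridge of $G$. Hence $F=S_H\cup D$ is a forest containing $S_H$, and $D=F\setminus S_H$.

*From $F$ to $G$.* Let $F\supseteq S_H$ be a forest, $D=F\setminus S_H$ and $G=H\cup D$. An edge of $D$ joins different components of $S_H$, for otherwise it would close a cycle in $F$. So it joins different components of $H$, and in particular $D\cap E(H)=\emptyset$. Each $e\in D$ is a bridge of $G$: if the ends of $e$ were joined by a path in $G-e$, we could replace each edge of $H$ on it by a path in $S_H$, and the ends of $e$ would be connected in $F-e$, so $F$ would contain a cycle. Each edge of $H$ lies on a cycle of $H\subseteq G$ and is not a bridge of $G$. So $G$ has bridge set $D$ and core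 $H$. The two maps are inverse to each other.

*Components and added edges.* $H$ and $S_H$ have the same component vertex sets, so $H\cup D$ and $S_H\cup D$ do too. If $uv$ joins different components of $G$, it joins different components of $F$, so $F+uv$ is a forest containing $S_H$. The graph corresponding to it is $H\cup D\cup\{uv\}=G+uv$, which therefore has core $H$. $\square$

The forests in Lemma 3 are only those containing $S_H$. This does no harm: being a superset of $S_H$ is preserved when edges are added, so a function extended by $0$ to the other forests stays increasing.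

**Proof of Theorem 3.** Put $x=1/\lambda\in(0,n/2]$. For bridgeless $H$ define
$$u_H(F)=\lambda^{-e(F)}\,\omega\big(H\cup(F\setminus S_H)\big)\ \text{ if }F\supseteq S_H,\qquad u_H(F)=0\ \text{ otherwise}.$$

*$u_H$ is increasing.* Let $F\lessdot F'=F+uv$. If $F\not\supseteq S_H$, then $u_H(F)=0$. If $F\supseteq S_H$ corresponds to $G$, then by Lemma 3 $F'$ corresponds to $G+uv$ and $uv$ joins different components of $G$, so $u_H(F')=\lambda^{-e(F)-1}\omega(G+uv)\ge\lambda^{-e(F)}\omega(G)=u_H(F)$.

*Application of Theorem 2.* Since $\lambda^{e(F)}=\lambda^{n-\kappa(F)}=\lambda^nx^{\kappa(F)}$, the law proportional to $x^{\kappa(F)}$ is the law proportional to $\lambda^{e(F)}$. Trees have $n-1$ edges and $|\mathcal F_{n,1}|=n^{n-2}$. So Theorem 2, translated back by Lemma 3, reads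
$$\frac{1}{\lambda^{n-1}n^{n-2}}\sum_{\substack{G\text{ connected}\\ \mathrm{core}(G)=H}}\omega(G)=\frac1{n^{n-2}}\sum_Tu_H(T)\ \ge\ \frac{\sum_F\lambda^{e(F)}u_H(F)}{\sum_F\lambda^{e(F)}}=\frac{\sum_{\mathrm{core}(G)=H}\omega(G)}{\sum_F\lambda^{e(F)}}.\tag{11}$$
Multiply by $\lambda^{n-1}n^{n-2}$, sum over all bridgeless $H$ (each graph has exactly one core), and divide by $\sum_G\omega(G)>0$. This is the claimed bound.

*Sharpness.* The weight $\omega(G)=\lambda^{e(G)}\mathbf 1[G\text{ is a forest}]$ satisfies the hypothesis, because adding an edge between two components of a forest gives a forest with one more edge. For it, $\mathbb P(R\text{ connected})=n^{n-2}\lambda^{n-1}/\sum_F\lambda^{e(F)}$. $\square$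

**Proof of Theorem 1.** For $n=1$ both probabilities are $1$. Let $n\ge2$.

*The inequality.* Take $\lambda=1\ge2/n$ and $\omega=\mathbf 1_{\mathcal G_n}$, which is not identically $0$. Bridge-addability is exactly $\omega(G+uv)\ge\omega(G)$ for $u,v$ in different components. Theorem 3 gives
$$\mathbb P(R_n\text{ connected})\ \ge\ \frac{n^{n-2}}{|\mathcal F_n|}=\mathbb P(F_n\text{ connected}).$$

*The equality case.* If $\mathcal G_n=\mathcal F_n$, equality holds trivially. Conversely, suppose equality holds. The inequality was obtained by summing (11) over $H$, so equality holds in (11) for every $H$. Let $H$ be a core that occurs in $\mathcal G_n$; there is at least one. With $\lambda=1$ the function $u_H$ is the indicator of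
$$\mathcal A_H=\{F\in\mathcal F_n:\ F\supseteq S_H,\ H\cup(F\setminus S_H)\in\mathcal G_n\},$$
which is non-empty and increasing. Equality in (11) is equality in Theorem 2 with $x=1$ and $u=\mathbf 1_{\mathcal A_H}$, and since $X_1$ is constant, it is equality in (10). By Step 8 of Section 8, $\mathcal A_H=\mathcal F_n$. In particular the edgeless forest contains $S_H$, so all components of $H$ are single vertices and $H$ has no edges. So only the edgeless core occurs in $\mathcal G_n$. For it $S_H$ is empty and the bijection of Lemma 3 is the identity, so $\mathcal G_n=\mathcal A_H=\mathcal F_n$. $\blacksquare$
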